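\title{Tensor products of reflexive operator algebras and the approximation property}

\begin{abstract}
We show that the $\sigma$-weak tensor product of two reflexive algebras of operators on separable Hilbert spaces need not be reflexive, which answers a question of Radjavi and Rosenthal; the two factors may be taken equal. The examples come from a family of reflexive algebras $\mathcal A_v$ that encode separable Banach spaces $X$. The algebra $\mathcal A_v\otimes\mathcal B$ is reflexive for every reflexive algebra $\mathcal B$ if and only if $X$ has the approximation property. A variant of the construction gives reflexive algebras for which even the weak operator closure of the tensor product is not reflexive.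
\end{abstract}

\section{The question and the results}\label{sec:intro}

Hilbert and Banach spaces are complex, inner products are linear in the first variable, and $[\,\cdot\,]$ denotes closed linear span. For a Hilbert space $\mathcal E$ and a set $\mathcal S\subseteq B(\mathcal E)$, let $\operatorname{Lat}\mathcal S$ be the family of closed subspaces of $\mathcal E$ invariant under every operator in $\mathcal S$. It is a \emph{subspace lattice}: it contains $0$ and $\mathcal E$ and is closed under intersections and closed linear spans. For a family $\mathcal L$ of closed subspaces, let $\operatorname{alg}\mathcal L$ be the algebra of all operators that leave every member of $\mathcal L$ invariant. An algebra $\mathcal A\subseteq B(\mathcal E)$ is \emph{reflexive} if $\mathcal A=\operatorname{alg}\operatorname{Lat}\mathcal A$, or equivalently if $\mathcal A=\operatorname{alg}\mathcal L$ for some subspace lattice $\mathcal L$. A reflexive algebra is one that can be recovered from its invariant subspaces. An operator $A$ leaves $L$ invariant exactly when $\langle A\xi,\eta\rangle=0$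 for all $\xi\in L$ and $\eta\perp L$, so $\operatorname{alg}\mathcal L$ is unital and closed in the weak operator topology (WOT), hence in the $\sigma$-weak topology.

For $\sigma$-weakly closed subspaces $S\subseteq B(\mathcal H)$ and $T\subseteq B(\mathcal K)$, let $S\otimes T$ be the $\sigma$-weakly closed linear span of the operators $s\otimes t$ ($s\in S$, $t\in T$) in $B(\mathcal H\otimes\mathcal K)$. If $S$ and $T$ are algebras, so is $S\otimes T$, because multiplication is separately $\sigma$-weakly continuous. For subspace lattices $\mathcal L_1$ on $\mathcal H$ and $\mathcal L_2$ on $\mathcal K$, let $\mathcal L_1\otimes\mathcal L_2$ be the subspace lattice generated by the subspaces $L\otimes M$ with $L\in\mathcal L_1$, $M\in\mathcal L_2$. The following question was asked by Radjavi and Rosenthal in 1969; see \cite{slice}.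

\begin{quote}
\emph{If $\mathcal A\subseteq B(\mathcal H)$ and $\mathcal B\subseteq B(\mathcal K)$ are reflexive algebras, must $\mathcal A\otimes\mathcal B$ be reflexive?}
\end{quote}

The simplest cases suggest a positive answer. A von Neumann algebra $\mathcal M$ is reflexive: its invariant subspaces are the ranges of the projections in $\mathcal M'$, so an operator in $\operatorname{alg}\operatorname{Lat}\mathcal M$ commutes with these projections and lies in $\mathcal M''=\mathcal M$. A tensor product of von Neumann algebras is a von Neumann algebra, hence reflexive. The answer is also positive when $\mathcal H$ or $\mathcal K$ is finite dimensional (Corollary~\ref{cor:finite}). In general, let $\mathcal A=\operatorname{alg}\mathcal L_1$ and $\mathcal B=\operatorname{alg}\mathcal L_2$. Each $a\otimes b$ leaves each $L\otimes M$ invariant, so $\mathcal L_1\otimes\mathcal L_2\subseteq\operatorname{Lat}(\mathcal A\otimes\mathcal B)$ and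
\begin{equation}\label{eq:algchain}
\mathcal A\otimes\mathcal B\ \subseteq\ \overline{\mathcal A\otimes\mathcal B}^{\,\mathrm{WOT}}\ \subseteq\ \operatorname{alg}\operatorname{Lat}(\mathcal A\otimes\mathcal B)\ \subseteq\ \operatorname{alg}(\mathcal L_1\otimes\mathcal L_2).
\end{equation}
If the two ends agree, $\mathcal A\otimes\mathcal B$ is reflexive. The formula $\operatorname{alg}\mathcal L_1\otimes\operatorname{alg}\mathcal L_2=\operatorname{alg}(\mathcal L_1\otimes\mathcal L_2)$ is not always valid, even when one of the two algebras is a von Neumann algebra, indeed a factor. This does not decide the question: $\mathcal A\otimes\mathcal B$ may have invariant subspaces outside $\mathcal L_1\otimes\mathcal L_2$, and in some of these examples it is reflexive nonetheless. A counterexample needs a pair for which the formula fails while the additional invariant subspaces carry too little information to see the failure.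

We build such pairs from Banach spaces. A Banach space $X$ has the \emph{approximation property} (AP) if for every compact $K\subseteq X$ and $\varepsilon>0$ there is a bounded finite-rank operator $G$ on $X$ with $\|Gx-x\|\le\varepsilon$ for $x\in K$.

\begin{definition}\label{def:bad}
A pair $(X,Y)$ of Banach spaces is \emph{bad} if there are $x_n\in X$, $y_n\in Y$ with $\sum_n\|x_n\|\|y_n\|<\infty$ and a bounded bilinear form $\theta$ on $X\times Y$ such that
\begin{equation}\label{eq:bad}
\sum_n x^*(x_n)\,y^*(y_n)=0\quad(x^*\in X^*,\ y^*\in Y^*),\qquad \sum_n\theta(x_n,y_n)=1 .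
\end{equation}
Otherwise the pair is \emph{good}.
\end{definition}

In the language of tensor products, every element of the projective tensor product $X\hat\otimes Y$ is a sum $\sum_n x_n\otimes y_n$ with $\sum_n\|x_n\|\|y_n\|<\infty$, the dual of $X\hat\otimes Y$ is the space of bounded bilinear forms, and the norm of the injective tensor product $X\otimes_\varepsilon Y$ is computed with the forms $x^*\otimes y^*$ alone. So $(X,Y)$ is good exactly when the canonical map $X\hat\otimes Y\to X\otimes_\varepsilon Y$ is injective. The proofs use only \eqref{eq:bad}.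

\begin{definition}\label{def:net}
Let $X$ be a separable Banach space. A \emph{rational net} for $X$ is a sequence $v=(v_p)_{p\ge1}$ that enumerates, with repetitions allowed, the intersection of the closed unit ball of $X$ with a countable dense $\mathbb Q(i)$-linear subspace of $X$.
\end{definition}

To each rational net $v$ we attach in Definition~\ref{def:Av} a unital reflexive algebra $\mathcal A_v$ on a separable Hilbert space.

\begin{theorem}\label{thm:A}
There are unital reflexive algebras $\mathcal A,\mathcal B$ on separable Hilbert spaces such that $\mathcal A\otimes\mathcal B$ is not reflexive. More precisely, let $X,Y$ be separable Banach spaces with $(X,Y)$ bad, let $v,w$ be rational nets for $X,Y$, and let $\mathcal A=\mathcal A_v$, $\mathcal B=\mathcal A_w$. Then $\mathcal A\otimes\mathcal B$ is not WOT-closed, and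
\[
\mathcal A\otimes\mathcal B\ \subsetneq\ \operatorname{alg}\operatorname{Lat}(\mathcal A\otimes\mathcal B)=\overline{\mathcal A\otimes\mathcal B}^{\,\mathrm{WOT}}=\operatorname{alg}(\operatorname{Lat}\mathcal A\otimes\operatorname{Lat}\mathcal B).
\]
Moreover, there is a unital reflexive algebra $\mathcal C$ on a separable Hilbert space such that $\mathcal C\otimes\mathcal C$ is not reflexive.
\end{theorem}

Within this family the obstruction is exactly the failure of the approximation property.

\begin{theorem}\label{thm:B}
Let $X$ be a separable Banach space with a rational net $v$.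
\begin{enumerate}
\item[(1)] For a separable Banach space $Y$ with a rational net $w$, the following are equivalent: $\mathcal A_v\otimes\mathcal A_w$ is reflexive; it is WOT-closed; it equals $\operatorname{alg}(\operatorname{Lat}\mathcal A_v\otimes\operatorname{Lat}\mathcal A_w)$; the pair $(X,Y)$ is good, that is, $X\hat\otimes Y\to X\otimes_\varepsilon Y$ is injective.
\item[(2)] The following are equivalent:
\begin{enumerate}
\item[(i)] $X$ has the approximation property;
\item[(ii)] $\mathcal A_v\otimes\mathcal B=\operatorname{alg}(\operatorname{Lat}\mathcal A_v\otimes\operatorname{Lat}\mathcal B)$ for every reflexive algebra $\mathcal B$ on any Hilbert space;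
\item[(iii)] $\mathcal A_v\otimes\mathcal B$ is reflexive for every reflexive algebra $\mathcal B$;
\item[(iv)] $\mathcal A_v\otimes\mathcal A_w$ is reflexive for every separable Banach space $Y$ and every rational net $w$ for $Y$.
\end{enumerate}
\end{enumerate}
\end{theorem}

In Theorem~\ref{thm:A} the WOT-closure of $\mathcal A\otimes\mathcal B$ is reflexive, and one may suspect that the question only used the wrong closure. It did not.

\begin{theorem}\label{thm:C}
There are unital reflexive algebras $\mathcal A,\mathcal B$ on separable Hilbert spaces such that even the WOT-closure of $\mathcal A\otimes\mathcal B$ is not reflexive.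
\end{theorem}

Section~\ref{sec:fubini} describes each term of \eqref{eq:algchain} by the class of functionals that tests membership in it, and Section~\ref{sec:corner} replaces algebras by linear subspaces. Section~\ref{sec:banach} turns a bad pair into two infinite matrices and shows why the obvious realization by diagonal operators gives a reflexive tensor product. The repair, in Section~\ref{sec:band}, is the heart of the paper. The three theorems are proved in Sections~\ref{sec:A}, \ref{sec:B} and~\ref{sec:C}.

\section{Reflexive subspaces and the Fubini product}\label{sec:fubini}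

\subsection*{Functionals}
For $\xi,\eta\in\mathcal H$ put $\omega_{\xi,\eta}(a)=\langle a\xi,\eta\rangle$; we call these functionals \emph{rank one} and their finite sums \emph{finite rank}. The WOT-continuous functionals on $B(\mathcal H)$ are the finite-rank ones. The $\sigma$-weakly continuous, or \emph{normal}, functionals form the predual $B(\mathcal H)_*$ of $B(\mathcal H)$; they are the sums $\sum_j\omega_{\xi_j,\eta_j}$ with $\sum_j\|\xi_j\|^2<\infty$ and $\sum_j\|\eta_j\|^2<\infty$, which converge in norm. The two topologies agree on bounded sets, so a bounded strongly convergent sequence converges $\sigma$-weakly. By the Hahn--Banach theorem, the closure of a linear subspace in either topology is the common kernel of the continuous functionals that vanish on it. If $T\subseteq B(\mathcal K)$ is a $\sigma$-weakly closed subspace, its predual is $T_*=B(\mathcal K)_*/T_\perp$, the space of restrictions $\psi|_T$ of normal functionals, and $(T_*)^*=T$. If $(R_p)$ are mutually orthogonal projections, the Cauchy--Schwarz inequality gives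
\begin{equation}\label{eq:CS}
\sum_p\|R_p\xi\|\,\|R_p\eta\|\le\|\xi\|\,\|\eta\| .
\end{equation}
In particular $\sum_p|\psi(R_pb)|<\infty$ for every normal $\psi$ and every operator $b$, since $|\omega_{\xi,\eta}(R_pb)|\le\|R_pb\xi\|\|R_p\eta\|$.

\subsection*{Reflexive subspaces}
For a linear subspace $R\subseteq B(\mathcal H)$ put
\[
\operatorname{Ref}R=\{A\in B(\mathcal H): A\xi\in[R\xi]\ \text{ for all }\xi\in\mathcal H\},
\]
and call $R$ \emph{reflexive} if $R=\operatorname{Ref}R$. For a unital algebra $\mathcal A$, the space $[\mathcal A\xi]$ is the smallest invariant subspace containing $\xi$, so $\operatorname{Ref}\mathcal A=\operatorname{alg}\operatorname{Lat}\mathcal A$ and the two notions of reflexivity agree.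

\begin{lemma}\label{lem:rankone}
Let $R\subseteq B(\mathcal H)$ be a linear subspace.
\begin{enumerate}
\item[(a)] $\operatorname{Ref}R$ is the common kernel of the rank-one functionals that vanish on $R$. It is WOT-closed and contains the WOT-closure of $R$.
\item[(b)] If $R=\{A:\langle A\xi,\eta\rangle=0\ \text{ for all }(\xi,\eta)\in\Omega\}$ for some set $\Omega$ of pairs of vectors, then $R$ is reflexive.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $A\xi\in[R\xi]$ if and only if $A\xi\perp\eta$ for every $\eta\perp R\xi$, and $\eta\perp R\xi$ means that $\omega_{\xi,\eta}$ vanishes on $R$. (b) The functionals $\omega_{\xi,\eta}$ with $(\xi,\eta)\in\Omega$ vanish on $R$, hence on $\operatorname{Ref}R$ by (a).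
\end{proof}

Thus a subspace is reflexive exactly when it is cut out by rank-one equations.

\subsection*{Slices}
For $\varphi\in B(\mathcal H)_*$ and $\psi\in B(\mathcal K)_*$ there is a unique normal functional $\varphi\otimes\psi$ on $B(\mathcal H\otimes\mathcal K)$ with $(\varphi\otimes\psi)(a\otimes b)=\varphi(a)\psi(b)$; it has norm $\|\varphi\|\|\psi\|$, and
\begin{equation}\label{eq:vectortensor}
\omega_{\xi,\eta}\otimes\omega_{\kappa,\lambda}=\omega_{\xi\otimes\kappa,\,\eta\otimes\lambda}.
\end{equation}
The \emph{slices} of $A\in B(\mathcal H\otimes\mathcal K)$ are the operators $(\mathrm{id}\otimes\psi)(A)\in B(\mathcal H)$ and $(\varphi\otimes\mathrm{id})(A)\in B(\mathcal K)$ determined by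
\[
\varphi\big((\mathrm{id}\otimes\psi)(A)\big)=(\varphi\otimes\psi)(A)=\psi\big((\varphi\otimes\mathrm{id})(A)\big).
\]
Slices are $\sigma$-weakly continuous in $A$, and $\|(\mathrm{id}\otimes\psi)(A)\|\le\|\psi\|\|A\|$. By \eqref{eq:vectortensor}, two operators with the same slices $(\mathrm{id}\otimes\omega_{\kappa,\lambda})$ are equal. The operators $a\otimes b$ span a $\sigma$-weakly dense subspace of $B(\mathcal H\otimes\mathcal K)$. The \emph{Fubini product} of $\sigma$-weakly closed subspaces $S\subseteq B(\mathcal H)$, $T\subseteq B(\mathcal K)$ is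
\[
\mathcal F(S,T)=\{A:(\mathrm{id}\otimes\psi)(A)\in S,\ (\varphi\otimes\mathrm{id})(A)\in T\ \text{ for all normal }\varphi,\psi\}.
\]
It is $\sigma$-weakly closed and contains $S\otimes T$. Since finite-rank functionals are norm dense among normal ones and $S,T$ are norm closed, it suffices to test slices by rank-one functionals; we use this without further mention.

\begin{lemma}\label{lem:fubini}
\begin{enumerate}
\item[(a)] If $\mathcal A=\operatorname{alg}\mathcal L_1$ and $\mathcal B=\operatorname{alg}\mathcal L_2$ for subspace lattices $\mathcal L_1,\mathcal L_2$, then $\operatorname{alg}(\mathcal L_1\otimes\mathcal L_2)=\mathcal F(\mathcal A,\mathcal B)$.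
\item[(b)] If $S,T$ are reflexive subspaces, then $\mathcal F(S,T)$ is reflexive and
\begin{equation}\label{eq:chain}
S\otimes T\ \subseteq\ \overline{S\otimes T}^{\,\mathrm{WOT}}\ \subseteq\ \operatorname{Ref}(S\otimes T)\ \subseteq\ \mathcal F(S,T).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The invariant subspaces of one operator form a subspace lattice, so $A\in\operatorname{alg}(\mathcal L_1\otimes\mathcal L_2)$ if and only if $A$ leaves every $L\otimes M$ invariant. Since $\mathcal H\in\mathcal L_1$, $\mathcal K\in\mathcal L_2$ and $L\otimes M=(L\otimes\mathcal K)\cap(\mathcal H\otimes M)$, this holds if and only if $A$ leaves every $L\otimes\mathcal K$ and every $\mathcal H\otimes M$ invariant. Now $(L\otimes\mathcal K)^\perp=L^\perp\otimes\mathcal K$, so $A$ leaves $L\otimes\mathcal K$ invariant if and only if $\langle A(\xi\otimes\kappa),\eta\otimes\lambda\rangle=0$ for $\xi\in L$, $\eta\in L^\perp$, $\kappa,\lambda\in\mathcal K$. By \eqref{eq:vectortensor} this says that every slice $(\mathrm{id}\otimes\omega_{\kappa,\lambda})(A)$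 leaves $L$ invariant. Letting $L$ vary, these slices lie in $\mathcal A$; the subspaces $\mathcal H\otimes M$ give the condition on the other slices.

(b) By Lemma~\ref{lem:rankone}(a), $(\mathrm{id}\otimes\omega_{\kappa,\lambda})(A)\in S$ if and only if $\langle A(\xi\otimes\kappa),\eta\otimes\lambda\rangle=0$ whenever $\omega_{\xi,\eta}$ vanishes on $S$, and likewise for $T$. So $\mathcal F(S,T)$ is cut out by rank-one equations and is reflexive. Hence $\operatorname{Ref}(S\otimes T)\subseteq\operatorname{Ref}\mathcal F(S,T)=\mathcal F(S,T)$. The middle inclusion is Lemma~\ref{lem:rankone}(a).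
\end{proof}

The first three terms of \eqref{eq:chain} are the common kernels of the functionals vanishing on $S\otimes T$ that are, respectively, normal, of finite rank, and of rank one. The next lemma identifies functionals that cannot distinguish the fourth term from the first.

\begin{lemma}\label{lem:product}
Let $S,T$ be $\sigma$-weakly closed and $u=\sum_{i=1}^r\varphi_i\otimes\psi_i$ with $\varphi_i\in B(\mathcal H)_*$, $\psi_i\in B(\mathcal K)_*$. If $u$ vanishes on $S\otimes T$, then $u$ vanishes on $\mathcal F(S,T)$.
\end{lemma}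

\begin{proof}
Number the terms so that $\psi_1|_T,\dots,\psi_d|_T$ is a basis of the span of all $\psi_i|_T$, say $\psi_i|_T=\sum_{j\le d}c_{ij}\psi_j|_T$, and put $\varphi_j'=\sum_ic_{ij}\varphi_i$. For $A\in\mathcal F(S,T)$ the slice $(\varphi_i\otimes\mathrm{id})(A)$ lies in $T$, so $(\varphi_i\otimes\psi_i)(A)=\sum_{j\le d}c_{ij}(\varphi_i\otimes\psi_j)(A)$. Summing over $i$ gives $u=\sum_{j\le d}\varphi_j'\otimes\psi_j$ on $\mathcal F(S,T)$. By linear independence there are $t_1,\dots,t_d\in T$ with $\psi_i(t_j)=\delta_{ij}$ for $i,j\le d$. For $s\in S$ we get $0=u(s\otimes t_j)=\varphi'_j(s)$, so each $\varphi_j'$ vanishes on $S$. For $A\in\mathcal F(S,T)$ the slices $(\mathrm{id}\otimes\psi_j)(A)$ lie in $S$, and $u(A)=\sum_{j\le d}\varphi_j'\big((\mathrm{id}\otimes\psi_j)(A)\big)=0$.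
\end{proof}

\begin{corollary}\label{cor:finite}
If $\mathcal H$ is finite dimensional, then $\mathcal F(S,T)=S\otimes T$ for all $\sigma$-weakly closed $S,T$, and $\mathcal A\otimes\mathcal B$ is reflexive for all reflexive algebras $\mathcal A\subseteq B(\mathcal H)$, $\mathcal B\subseteq B(\mathcal K)$.
\end{corollary}

\begin{proof}
Let $(f_i)$ be an orthonormal basis of $\mathcal H$ with matrix units $m_{ij}\colon f_j\mapsto f_i$. Then $A=\sum_{i,j}m_{ij}\otimes(\omega_{f_j,f_i}\otimes\mathrm{id})(A)$, so each normal $\omega$ equals $\sum_{i,j}\omega_{f_j,f_i}\otimes\psi_{ij}$ with $\psi_{ij}(b)=\omega(m_{ij}\otimes b)$. Lemma~\ref{lem:product} and the Hahn--Banach theorem give $\mathcal F(S,T)\subseteq S\otimes T$, and Lemma~\ref{lem:fubini}(a) gives the second claim.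
\end{proof}

The chain \eqref{eq:chain} is the map of the paper. With the help of a bad pair we realize three situations, in each of which exactly one inclusion is strict: the last one in Example~\ref{ex:diagonal}, the first one in Theorem~\ref{thm:A}, and, among the last two, the middle one in Theorem~\ref{thm:C}. By \eqref{eq:vectortensor}, $\omega_{\xi,\eta}$ is a finite sum of product functionals as soon as $\xi$ and $\eta$ are finite sums of elementary tensors. So, by Lemma~\ref{lem:product}, a finite-rank functional that vanishes on $S\otimes T$ but not on $\mathcal F(S,T)$ must involve a vector that is not such a finite sum. Our task is to choose $S$ and $T$ so that these vectors are excluded.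

\section{From subspaces to algebras}\label{sec:corner}

Subspaces are much easier to design than algebras. A subspace becomes an algebra when it is placed in the corner of a $2\times2$ matrix, where all products vanish. For a subspace $S\subseteq B(\mathcal H)$ let
\[
\mathcal A_S=\left\{\begin{pmatrix}\alpha I&s\\0&\beta I\end{pmatrix}:\alpha,\beta\in\mathbb C,\ s\in S\right\}\subseteq B(\mathcal H\oplus\mathcal H).
\]
This is a unital algebra, $\sigma$-weakly closed if $S$ is, and it contains the projections $I_1,I_2$ onto the two summands. For $T\subseteq B(\mathcal K)$, the space $(\mathcal H\oplus\mathcal H)\otimes(\mathcal K\oplus\mathcal K)$ is the sum of four copies of $\mathcal H\otimes\mathcal K$, the ranges of the projections $I_a\otimes I_b$. For $A\in B(\mathcal H\otimes\mathcal K)$ let $\hat A$ be the operator that maps the copy $(2,2)$ to the copy $(1,1)$ by $A$ and vanishes on the other three copies. Writing $\check s=\left(\begin{smallmatrix}0&s\\0&0\end{smallmatrix}\right)$, we have $\check s\otimes\check t=\widehat{s\otimes t}$. The map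 $A\mapsto\hat A$ is a homeomorphism onto a closed corner, for the $\sigma$-weak topologies and for the WOT.

\begin{lemma}\label{lem:corner}
Let $S\subseteq B(\mathcal H)$ and $T\subseteq B(\mathcal K)$ be $\sigma$-weakly closed subspaces, $\mathcal H,\mathcal K\neq0$.
\begin{enumerate}
\item[(a)] If $S$ is reflexive, then $\mathcal A_S$ is a reflexive algebra.
\item[(b)] Fix one of the two topologies, $\sigma$-weak or WOT. Let $\mathcal C$ be the closure of the span of $\{a\otimes b:a\in\mathcal A_S,\ b\in\mathcal A_T\}$ and $W$ the closure of the span of $\{s\otimes t:s\in S,\ t\in T\}$. Then $\hat A\in\mathcal C$ if and only if $A\in W$, and $\hat A\in\operatorname{alg}\operatorname{Lat}\mathcal C$ whenever $A\in\operatorname{Ref}W$. So $\mathcal C$ is not reflexive if $W$ is not.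
\item[(c)] $\mathcal F(\mathcal A_S,\mathcal A_T)=\mathcal A_S\otimes\mathcal A_T+\widehat{\mathcal F(S,T)}$.
\item[(d)] If $\mathcal F(S,T)=S\otimes T$, then $\mathcal F(\mathcal A_S,T)=\mathcal A_S\otimes T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For closed subspaces $U\subseteq\mathcal H$ and vectors $\xi\in\mathcal H$, the subspaces $U\oplus0$, $\mathcal H\oplus U$ and $[S\xi]\oplus\mathbb C\xi$ are invariant under $\mathcal A_S$; for the third, a typical element sends $(\zeta,\lambda\xi)$ to $(\alpha\zeta+\lambda s\xi,\beta\lambda\xi)$. Let $B=(B_{ac})\in\operatorname{alg}\operatorname{Lat}\mathcal A_S$. The first family gives $B_{21}=0$ and shows that $B_{11}$ leaves every one-dimensional subspace invariant, so $B_{11}\in\mathbb CI$. The second family gives $B_{22}\in\mathbb CI$ in the same way. Applying $B$ to $(0,\xi)$, the third gives $B_{12}\xi\in[S\xi]$ for all $\xi$, so $B_{12}\in\operatorname{Ref}S=S$.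

(b) Put $p=I_1\otimes I_1$ and $r=I_2\otimes I_2$. The map $B\mapsto pBr$ is continuous and sends $a\otimes b$ to $I_1aI_2\otimes I_1bI_2=\widehat{s\otimes t}$, where $s,t$ are the corner entries of $a,b$. Since $\hat W$ is closed, $p\,\mathcal C\,r\subseteq\hat W$; so $\hat A=p\hat Ar\in\mathcal C$ implies $A\in W$. Conversely $\widehat{s\otimes t}=\check s\otimes\check t\in\mathcal C$, so $\hat W\subseteq\mathcal C$. Let $A\in\operatorname{Ref}W$, $L\in\operatorname{Lat}\mathcal C$ and $\xi\in L$. Then $r\xi\in L$ because $r\in\mathcal C$, hence $[\hat Wr\xi]\subseteq L$, and $\hat A\xi=\hat Ar\xi\in[\hat Wr\xi]\subseteq L$.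

(c) First, $\mathcal F(S,\mathbb CI)=S\otimes\mathbb CI$. Indeed, let $A\in\mathcal F(S,\mathbb CI)$, choose a normal $\psi_0$ with $\psi_0(I)=1$, and put $a=(\mathrm{id}\otimes\psi_0)(A)\in S$. Each $(\varphi\otimes\mathrm{id})(A)$ is a scalar $\lambda I$, and applying $\psi_0$ gives $\lambda=\varphi(a)$. So $A$ and $a\otimes I$ have the same slices and $A=a\otimes I$. By symmetry $\mathcal F(\mathbb CI,T)=\mathbb CI\otimes T$, and $\mathcal F(0,T)=\mathcal F(S,0)=0$.

Put $S_{11}=S_{22}=\mathbb CI$, $S_{12}=S$, $S_{21}=0$, and define $T_{bd}$ likewise. Let $A\in\mathcal F(\mathcal A_S,\mathcal A_T)$ and view the block $(I_a\otimes I_b)A(I_c\otimes I_d)$ as an operator on $\mathcal H\otimes\mathcal K$. Its slice by $\mathrm{id}\otimes\omega_{\kappa,\lambda}$ is the $(a,c)$ entry of the slice of $A$ by $\mathrm{id}\otimes\omega_{\kappa',\lambda'}$, where $\kappa'$ is $\kappa$ in the summand $d$ and $\lambda'$ is $\lambda$ in the summand $b$; so it lies in $S_{ac}$. The other slices lie in $T_{bd}$, and the block lies in $\mathcal F(S_{ac},T_{bd})$. Unless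 $(a,c)=(b,d)=(1,2)$, one of the two spaces is $0$ or $\mathbb CI$, and the block lies in $S_{ac}\otimes T_{bd}$. Placing a block back in its position is a normal map that sends $s\otimes t$ to the tensor product of an element of $\mathcal A_S$ and an element of $\mathcal A_T$, so these fifteen blocks lie in $\mathcal A_S\otimes\mathcal A_T$. The remaining block lies in $\widehat{\mathcal F(S,T)}$. Conversely, if $A\in\mathcal F(S,T)$, $\kappa=(\kappa_1,\kappa_2)$ and $\lambda=(\lambda_1,\lambda_2)$, then $(\mathrm{id}\otimes\omega_{\kappa,\lambda})(\hat A)=\check s$ with $s=(\mathrm{id}\otimes\omega_{\kappa_2,\lambda_1})(A)\in S$, and likewise on the other side; so $\hat A\in\mathcal F(\mathcal A_S,\mathcal A_T)$.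

(d) For $A\in\mathcal F(\mathcal A_S,T)$ the four blocks $(I_a\otimes I)A(I_c\otimes I)$ lie in $\mathcal F(S_{ac},T)$, which equals $S_{ac}\otimes T$ in every case, by hypothesis for $(a,c)=(1,2)$. Placed back, they lie in $\mathcal A_S\otimes T$.
\end{proof}

\section{Bad pairs as matrices, and the diagonal model}\label{sec:banach}

We use two results from Banach space theory. First, there is a separable Banach space without the approximation property (Enflo \cite{enflo}; Davie \cite{davie}). A real example yields a complex one: if the complexification $X\oplus iX$ has AP and $G$ is a finite-rank approximant of the identity on a compact set $K\subseteq X$, then $x\mapsto\operatorname{Re}Gx$ is a real finite-rank approximant on $X$. Second, Grothendieck's criterion \cite[Theorem~1.e.4]{LT}: $X$ has AP if and only if $\sum_nx_n^*(x_n)=0$ whenever $x_n\in X$, $x^*_n\in X^*$, $\sum_n\|x_n\|\|x^*_n\|<\infty$ and $\sum_nx_n^*(x)x_n=0$ for all $x\in X$.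

\begin{lemma}\label{lem:AP}
\begin{enumerate}
\item[(a)] If $X$ fails AP, there is a separable Banach space $Y$ with $(X,Y)$ bad.
\item[(b)] If $X$ has AP, then $(X,Y)$ is good for every Banach space $Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $x_n,x_n^*$ violating the criterion, scaled so that $\sum_nx_n^*(x_n)=1$. Let $y_n=x_n^*$, $Y=[y_n]\subseteq X^*$ and $\theta(x,y)=y(x)$. For $x^*\in X^*$ the absolutely convergent sum $\sum_nx^*(x_n)y_n$ takes the value $x^*\big(\sum_ny_n(x)x_n\big)=0$ at each $x\in X$, so it is $0$. Applying $y^*\in Y^*$ gives the first half of \eqref{eq:bad}.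

(b) Let $x_n,y_n$ be nonzero and satisfy the first half of \eqref{eq:bad}, and let $\theta$ be a bounded bilinear form. Choose $\lambda_n\to\infty$ with $\sum_n\lambda_n\|x_n\|\|y_n\|<\infty$ and replace $x_n,y_n$ by $x_n/(\lambda_n\|x_n\|)$ and $\lambda_n\|x_n\|y_n$. Then $x_n\to0$ and $\sum_n\|y_n\|<\infty$, and $\{x_n\}\cup\{0\}$ is compact. Given $\varepsilon>0$, AP provides $Gx=\sum_{i\le m}x_i^*(x)x_i'$ with $\|Gx_n-x_n\|\le\varepsilon$ for all $n$. Since $\theta(x'_i,\cdot)\in Y^*$,
\[
\sum_n\theta(Gx_n,y_n)=\sum_{i\le m}\sum_nx_i^*(x_n)\,\theta(x_i',y_n)=0,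
\]
so $|\sum_n\theta(x_n,y_n)|\le\varepsilon\|\theta\|\sum_n\|y_n\|$. Hence $\sum_n\theta(x_n,y_n)=0$.
\end{proof}

To pass to operators we write $X$ as a quotient of $\ell^1$, so that $X^*$ becomes a weak*-closed subspace of $\ell^\infty$. Pair $\ell^\infty$ and $\ell^1$ by $\langle s,z\rangle=\sum_ps_pz_p$, let $\delta_p$ be the unit coordinate sequences, and let $Z^\perp\subseteq\ell^\infty$ be the annihilator of $Z\subseteq\ell^1$. Call a closed subspace $Z\subseteq\ell^1$ \emph{finitary} if its finitely supported elements are norm dense in it. For a rational net $v$ put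
\[
Q_v\colon\ell^1\to X,\qquad Q_vc=\sum_pc_pv_p,\qquad Z_v=\ker Q_v .
\]
Any sequence dense in the ball makes $Q_v$ a quotient map. The rational linear structure is what makes $Z_v$ finitary: the error made by truncating a relation is, after a small perturbation, a multiple of a single $v_m$.

\begin{lemma}\label{lem:net}
Let $v$ be a rational net for $X$.
\begin{enumerate}
\item[(a)] Every $x\in X$ equals $Q_vc$ for some $c$ with $\|c\|_1\le2\|x\|$.
\item[(b)] If $(t_p)$ is a bounded sequence in a Banach space $T$ and $\sum_pc_pt_p=0$ for all $c\in Z_v$, there is a bounded operator $U\colon X\to T$ with $Uv_p=t_p$. In particular $Z_v^\perp=\{(x^*(v_p))_p:x^*\in X^*\}$.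
\item[(c)] $Z_v$ is finitary.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathcal V$ be the $\mathbb Q(i)$-subspace of Definition~\ref{def:net}. The set $\{v_p\}$ is dense in the closed unit ball: approximate a point of the open ball by elements of $\mathcal V$.

(a) Let $\|x\|=1$. Choose inductively $p_0,p_1,\dots$ with $\|x-\sum_{j\le m}2^{-j}v_{p_j}\|\le2^{-m-1}$, by approximating $2^{m}$ times the previous remainder within $1/2$. Then $c=\sum_j2^{-j}\delta_{p_j}$ works.

(b) $U(Q_vc)=\sum_pc_pt_p$ is well defined, and $\|U\|\le2\sup_p\|t_p\|$ by (a). The case $T=\mathbb C$ gives one inclusion for $Z_v^\perp$, and $\sum_pc_px^*(v_p)=x^*(Q_vc)$ gives the other.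

(c) Let $c\in Z_v$ and $\varepsilon>0$. Choose $N$ with $\sum_{p>N}|c_p|<\varepsilon$ and $c'_p\in\mathbb Q(i)$ with $\sum_{p\le N}|c_p-c_p'|<\varepsilon$. Put $x=\sum_{p\le N}c_p'v_p\in\mathcal V$. Since $Q_vc=0$, we have $x=\sum_{p\le N}(c'_p-c_p)v_p-\sum_{p>N}c_pv_p$, so $\|x\|<2\varepsilon$. Pick a rational $\rho>0$ with $\|x\|\le\rho\le2\varepsilon$. Then $x/\rho$ lies in $\mathcal V$ and in the ball, so $x/\rho=v_m$ for some $m$. The sequence $c''=\sum_{p\le N}c'_p\delta_p-\rho\delta_m$ is finitely supported, lies in $Z_v$, and $\|c-c''\|_1\le4\varepsilon$.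
\end{proof}

\begin{lemma}\label{lem:matrices}
Let $(X,Y)$ be bad, with rational nets $v,w$. There are $\mu\in\ell^1(\mathbb N^2)$ and $g\in\ell^\infty(\mathbb N^2)$ such that every column $g_{\cdot q}$ lies in $Z_v^\perp$, every row $g_{p\cdot}$ lies in $Z_w^\perp$, and
\[
\sum_{p,q}\mu_{pq}s_pt_q=0\quad(s\in Z_v^\perp,\ t\in Z_w^\perp),\qquad\sum_{p,q}\mu_{pq}g_{pq}=1 .
\]
\end{lemma}

\begin{proof}
Let $x_n,y_n,\theta$ be as in Definition~\ref{def:bad}. Write $x_n=Q_vc^n$, $y_n=Q_wd^n$ with $\|c^n\|_1\le2\|x_n\|$, $\|d^n\|_1\le2\|y_n\|$, and put $\mu_{pq}=\sum_nc^n_pd^n_q$ and $g_{pq}=\theta(v_p,w_q)$. Then $\|\mu\|_1\le4\sum_n\|x_n\|\|y_n\|$ and $|g_{pq}|\le\|\theta\|$. Columns and rows come from the functionals $\theta(\cdot,w_q)\in X^*$ and $\theta(v_p,\cdot)\in Y^*$. For $s_p=x^*(v_p)$, $t_q=y^*(w_q)$, absolute convergence gives $\sum\mu_{pq}s_pt_q=\sum_nx^*(x_n)y^*(y_n)=0$ and $\sum\mu_{pq}g_{pq}=\sum_n\theta(x_n,y_n)=1$.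
\end{proof}

The matrix $g$ has the right rows and columns to lie in a Fubini product, and $\mu$ separates it from the products $(s_pt_q)$. The first realization that comes to mind uses diagonal operators.

\begin{example}[the diagonal model]\label{ex:diagonal}
Every $\sigma$-weakly closed space $R$ of diagonal operators on $\ell^2(\Lambda)$, with $\Lambda$ countable, is reflexive. Indeed, a normal functional $\omega$ acts on diagonal operators by $\operatorname{diag}(s)\mapsto\sum_iz_is_i$ with $z_i=\omega(\operatorname{diag}(\delta_i))$ summable, and this equals $\langle\operatorname{diag}(s)\xi,\eta\rangle$ for $\eta_i=|z_i|^{1/2}$ and $\xi_i=z_i/\eta_i$ (read $0$ if $z_i=0$). So $R$ is cut out by the vanishing of the off-diagonal entries and by these rank-one equations for $\omega\in R_\perp$.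

Let $\Delta_Z=\{\operatorname{diag}(s):s\in Z^\perp\}\subseteq B(\ell^2)$, which is $\sigma$-weakly closed, and let $(X,Y),v,w,\mu,g$ be as in Lemma~\ref{lem:matrices}. Put $S=\Delta_{Z_v}$, $T=\Delta_{Z_w}$, with $(f_p)$ the basis of $\ell^2$. The diagonal operator $\operatorname{diag}(g)$ on $\ell^2\otimes\ell^2=\ell^2(\mathbb N^2)$ has slices $(\mathrm{id}\otimes\omega_{\kappa,\lambda})(\operatorname{diag}(g))=\operatorname{diag}\big(\sum_q\kappa_q\overline{\lambda_q}\,g_{\cdot q}\big)\in S$, and symmetrically, so it lies in $\mathcal F(S,T)$. The normal functional $A\mapsto\sum\mu_{pq}\langle A(f_p\otimes f_q),f_p\otimes f_q\rangle$ vanishes on $S\otimes T$ and equals $1$ at $\operatorname{diag}(g)$. Thus $S\otimes T\ne\mathcal F(S,T)$. But $S\otimes T$ consists of diagonal operators and is reflexive: the separation is also achieved by one rank-one functional $\omega_{\xi,\eta}$ with $\eta=\sum|\mu_{pq}|^{1/2}f_p\otimes f_q$.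
\end{example}

\section{Banded subspaces}\label{sec:band}

The diagonal model fails because $S$ and $T$ are small, so that many pairs of vectors annihilate $S\otimes T$. The remedy is to enlarge them. If $S$ contains the matrix unit $f_j\mapsto f_i$ and $\omega_{\xi,\eta}$ vanishes on $S$, then $\xi_j\overline{\eta_i}=0$: a free matrix entry restricts the supports of annihilating pairs. We shall leave free all entries outside a band of finite blocks. This creates two difficulties, since $S$ must stay reflexive.

First, a rank-one equation now sees only finitely many coordinates of $s$. So only finitely supported relations $z\in Z$ can be imposed, which is why $Z$ must be finitary, and all coordinates in the support of $z$ must appear in one block. We therefore let the $k$-th block carry $s_1,\dots,s_k$.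

Second, the copies of $s_p$ in different blocks must be forced to agree. The difficulty and its solution are visible in $2\times2$ matrices.

\begin{example}\label{ex:two}
Consider
\[
S_0=\left\{\begin{pmatrix}s&*\\ *&s\end{pmatrix}\right\},\qquad S_1=\left\{\begin{pmatrix}s&s\\ *&s\end{pmatrix}\right\},
\]
where $*$ marks free entries. If $\omega_{\xi,\eta}$ vanishes on $S_0$, then $\xi_2\overline{\eta_1}=\xi_1\overline{\eta_2}=0$ and $\xi_1\overline{\eta_1}+\xi_2\overline{\eta_2}=0$. If $\xi_1\overline{\eta_1}\ne0$, the first two equations give $\xi_2=0$, contradicting the third; so all four products vanish and $\omega_{\xi,\eta}=0$. Hence $\operatorname{Ref}S_0=M_2(\mathbb C)\ne S_0$: the equation $A_{11}=A_{22}$ has rank two. In $S_1$ it is routed through the entry $A_{12}$, which shares a row with $A_{11}$ and a column with $A_{22}$: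
\[
A_{11}-A_{12}=\langle A(f_1-f_2),f_1\rangle,\qquad A_{12}-A_{22}=\langle Af_2,f_1-f_2\rangle .
\]
So $S_1$ is reflexive, and one entry is still free.
\end{example}

We chain consecutive blocks together in this way. Let $H=\bigoplus_{k\ge1}H_k$ with $H_k=\mathbb C^k$ and orthonormal basis $\{e_{k,p}:1\le p\le k\}$. Let $P_k$ be the projection onto $H_k$, $P_{\le N}=\sum_{k\le N}P_k$, and let $E_{(k,p),(l,q)}$ be the matrix unit $e_{l,q}\mapsto e_{k,p}$. The space of operators vanishing on the band is
\[
J=\{A\in B(H):P_kAP_k=0\ \text{ and }\ P_kAP_{k+1}=0\ \text{ for all }k\},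
\]
a WOT-closed subspace with $E_{(k,p),(l,q)}\in J$ whenever $l\notin\{k,k+1\}$. Define $V$ by $Ve_{k+1,p}=e_{k,p}$ for $p\le k$ and $Ve_{k,k}=0$; it maps basis vectors to distinct basis vectors or to $0$, so $\|V\|\le1$. For $s\in\ell^\infty$ put
\[
D(s)e_{k,p}=s_pe_{k,p},\qquad\Phi(s)=D(s)(I+V),\qquad\|\Phi(s)\|\le2\|s\|_\infty .
\]
The only entries of $\Phi(s)$ that can be nonzero are $\langle\Phi(s)e_{k,p},e_{k,p}\rangle=\langle\Phi(s)e_{k+1,p},e_{k,p}\rangle=s_p$ for $p\le k$. The $D(\delta_p)$ are mutually orthogonal projections with sum $I$. For a closed subspace $Z\subseteq\ell^1$ let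
\[
S_Z=\Phi(Z^\perp)+J .
\]
On $H_1\oplus H_2\oplus H_3$ an element of $S_Z$ looks as follows, with $*$ for free entries:
\[
\left(\begin{array}{c|cc|ccc}
s_1&s_1&0&*&*&*\\\hline
*&s_1&0&s_1&0&0\\
*&0&s_2&0&s_2&0\\\hline
*&*&*&s_1&0&0\\
*&*&*&0&s_2&0\\
*&*&*&0&0&s_3
\end{array}\right).
\]
The sequence $s$ is recovered from $A\in\Phi(s)+J$ by $s_p=\langle Ae_{p,p},e_{p,p}\rangle$.

\begin{lemma}\label{lem:SZ}
If $Z$ is finitary, then $S_Z$ is reflexive, hence WOT-closed and $\sigma$-weakly closed.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rankone}(b) it suffices to show that $S_Z$ is the set of $A\in B(H)$ such that, for all $k$,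
\begin{enumerate}
\item[(1)] $\langle Ae_{k,q},e_{k,p}\rangle=0$ for $p\ne q$;
\item[(2)] $\langle Ae_{k+1,q},e_{k,p}\rangle=0$ for $p\neq q$;
\item[(3)] $\langle A(e_{k,p}-e_{k+1,p}),e_{k,p}\rangle=0$ for $p\le k$;
\item[(4)] $\langle Ae_{k+1,p},e_{k,p}-e_{k+1,p}\rangle=0$ for $p\le k$;
\item[(5)] $\big\langle A\sum_{p\le k}z_pe_{k,p},\sum_{p\le k}e_{k,p}\big\rangle=0$ for $z\in Z$ supported in $\{1,\dots,k\}$.
\end{enumerate}
These equations involve only entries in the band, so they hold on $J$. For $A=\Phi(s)$ the left sides are $0$, $0$, $s_p-s_p$, $s_p-s_p$ and $\langle s,z\rangle$, which vanishes if $s\in Z^\perp$. Conversely, let $A$ satisfy (1)--(5). By (3) and (4), $\langle Ae_{k,p},e_{k,p}\rangle=\langle Ae_{k+1,p},e_{k,p}\rangle=\langle Ae_{k+1,p},e_{k+1,p}\rangle$. So $s_p=\langle Ae_{k,p},e_{k,p}\rangle$ does not depend on $k\ge p$, and $|s_p|\le\|A\|$. By (1), the left side of (5) is $\langle s,z\rangle$, so $s$ annihilates the finitely supported elements of $Z$; since $Z$ is finitary, $s\in Z^\perp$. By (1)--(3), $A$ and $\Phi(s)$ have the same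 entries in the band, so $A-\Phi(s)\in J$.
\end{proof}

\begin{remark}
The hypothesis is necessary. Let $Z_0$ be the closure of the finitely supported elements of a closed subspace $Z$, and let $\omega_{\xi,\eta}\ne0$ vanish on $S_Z$. Testing on matrix units in $J$ shows that $P_l\xi\ne0\ne P_k\eta$ forces $l\in\{k,k+1\}$, so $\xi$ and $\eta$ are finitely supported. Then $\langle\Phi(s)\xi,\eta\rangle=\langle s,z\rangle$ with $z$ finitely supported, and $z\in Z$ by the Hahn--Banach theorem. So $\omega_{\xi,\eta}$ vanishes on $S_{Z_0}$, and $\operatorname{Ref}S_Z\supseteq S_{Z_0}$, which is larger than $S_Z$ if $Z_0\ne Z$.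
\end{remark}

The support argument of the remark extends to tensor products and to functionals of any finite rank. A vector in $H\otimes H$ is not forced to be finitely supported, but it is forced into a region with one finite-dimensional side, and that is enough.

\begin{proposition}\label{prop:finite}
Let $S,T\subseteq B(H)$ be $\sigma$-weakly closed subspaces containing $J$. Every finite-rank functional on $B(H\otimes H)$ that vanishes on $S\otimes T$ vanishes on $\mathcal F(S,T)$. Consequently $\mathcal F(S,T)\subseteq\overline{S\otimes T}^{\,\mathrm{WOT}}\subseteq\operatorname{Ref}(S\otimes T)$.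
\end{proposition}

\begin{proof}
Let $u=\sum_{m=1}^n\omega_{\xi^m,\eta^m}\ne0$ vanish on $S\otimes T$, written with $n$ minimal. Then $\xi^1,\dots,\xi^n$ are linearly independent: if, say, $\xi^n=\sum_{m<n}c_m\xi^m$, then $u=\sum_{m<n}\omega_{\xi^m,\eta^m+\overline{c_m}\eta^n}$ has fewer terms. For the same reason $\eta^1,\dots,\eta^n$ are independent. The projections $\Pi_N=P_{\le N}\otimes P_{\le N}$ tend to $I$ strongly, hence uniformly on the unit spheres of the two finite-dimensional spans; fix $N$ such that $\Pi_N$ is injective on both.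

Let $k,k'\le N$ and $l,l'\ge N+2$. The matrix units $E_{(k,p),(l,q)}$ and $E_{(k',p'),(l',q')}$ lie in $J$, so $u$ vanishes on their tensor product. With $a_m=\langle\xi^m,e_{l,q}\otimes e_{l',q'}\rangle$ this reads
\[
0=\sum_ma_m\langle e_{k,p}\otimes e_{k',p'},\eta^m\rangle=\Big\langle e_{k,p}\otimes e_{k',p'},\sum_m\overline{a_m}\,\eta^m\Big\rangle .
\]
Letting $(k,p)$ and $(k',p')$ vary gives $\Pi_N\sum_m\overline{a_m}\eta^m=0$; by injectivity and independence all $a_m$ vanish. With $M=P_{\le N+1}H$, each $\xi^m$ is therefore orthogonal to $M^\perp\otimes M^\perp$, that is, $\xi^m\in(M\otimes H)\oplus(M^\perp\otimes M)$. Since $M$ is finite dimensional, $\xi^m$ is a finite sum of elementary tensors.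

Now let $l,l'\le N$ and $k,k'\ge N+1$. Again the matrix units lie in $J$, and with $b_m=\langle e_{k,p}\otimes e_{k',p'},\eta^m\rangle$ we get $\langle\sum_mb_m\xi^m,e_{l,q}\otimes e_{l',q'}\rangle=0$. Hence $\Pi_N\sum_mb_m\xi^m=0$ and all $b_m$ vanish, so each $\eta^m$ is orthogonal to $M_0^\perp\otimes M_0^\perp$ with $M_0=P_{\le N}H$, and is a finite sum of elementary tensors.

By \eqref{eq:vectortensor}, $u$ is a finite sum of product functionals, and Lemma~\ref{lem:product} applies. The first inclusion follows by the Hahn--Banach theorem and the second by Lemma~\ref{lem:rankone}(a).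
\end{proof}

\begin{definition}\label{def:Av}
For a rational net $v$ put $S_v=S_{Z_v}\subseteq B(H)$ and $\mathcal A_v=\mathcal A_{S_v}\subseteq B(H\oplus H)$.
\end{definition}

By Lemmas~\ref{lem:net}(c), \ref{lem:SZ} and \ref{lem:corner}(a), $S_v$ is a reflexive subspace and $\mathcal A_v$ is a unital reflexive algebra on a separable Hilbert space.

\section{The counterexample}\label{sec:A}

Enlarging the spaces by $J$ removed the finite-rank functionals that separate $S\otimes T$ from $\mathcal F(S,T)$. It remains to see that a normal one survives. It does, because the functional built from $\mu$ reads only entries in the band.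

\begin{proposition}\label{prop:strict}
If $(X,Y)$ is bad and $v,w$ are rational nets for $X,Y$, then $S_v\otimes S_w\subsetneq\mathcal F(S_v,S_w)$.
\end{proposition}

\begin{proof}
Let $\mu,g$ be as in Lemma~\ref{lem:matrices}. Let $G$ be the diagonal operator $e_{k,p}\otimes e_{l,q}\mapsto g_{pq}\,e_{k,p}\otimes e_{l,q}$ and $\Gamma=G\big((I+V)\otimes(I+V)\big)$.

We have $G=\sum_qD(g_{\cdot q})\otimes D(\delta_q)$, with bounded partial sums converging strongly. Hence, for $\xi,\eta,\kappa,\lambda\in H$,
\[
\langle\Gamma(\xi\otimes\kappa),\eta\otimes\lambda\rangle=\sum_qc_q\,\langle\Phi(g_{\cdot q})\xi,\eta\rangle,\qquad c_q=\langle D(\delta_q)(I+V)\kappa,\lambda\rangle,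
\]
and $\sum_q|c_q|\le2\|\kappa\|\|\lambda\|$ by \eqref{eq:CS}. The series $\sum_qc_qg_{\cdot q}$ converges in norm in $Z_v^\perp$, so $(\mathrm{id}\otimes\omega_{\kappa,\lambda})(\Gamma)=\Phi\big(\sum_qc_qg_{\cdot q}\big)\in S_v$. The rows of $g$ handle the other slices, and $\Gamma\in\mathcal F(S_v,S_w)$.

Let $\Psi(A)=\sum_{p,q}\mu_{pq}\langle A(e_{p,p}\otimes e_{q,q}),e_{p,p}\otimes e_{q,q}\rangle$, a normal functional since $\mu\in\ell^1$. For $a\in\Phi(s)+J$ and $b\in\Phi(t)+J$ with $s\in Z_v^\perp$, $t\in Z_w^\perp$ we have $\Psi(a\otimes b)=\sum\mu_{pq}s_pt_q=0$, so $\Psi$ vanishes on $S_v\otimes S_w$. Since $Ve_{p,p}=0$, we have $\Gamma(e_{p,p}\otimes e_{q,q})=g_{pq}\,e_{p,p}\otimes e_{q,q}$ and $\Psi(\Gamma)=\sum\mu_{pq}g_{pq}=1$.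
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Bad pairs of separable spaces exist by \cite{enflo,davie} and Lemma~\ref{lem:AP}(a). Fix one, with $S=S_v$, $T=S_w$, $\mathcal A=\mathcal A_S$, $\mathcal B=\mathcal A_T$. By Lemmas~\ref{lem:fubini}(a) and \ref{lem:corner}(c),
\[
\operatorname{alg}(\operatorname{Lat}\mathcal A\otimes\operatorname{Lat}\mathcal B)=\mathcal F(\mathcal A,\mathcal B)=\mathcal A\otimes\mathcal B+\widehat{\mathcal F(S,T)} .
\]
By Proposition~\ref{prop:finite}, $\mathcal F(S,T)$ lies in the WOT-closure of $S\otimes T$, so $\widehat{\mathcal F(S,T)}$ lies in the WOT-closure of $\mathcal A\otimes\mathcal B$ by the WOT case of Lemma~\ref{lem:corner}(b). Thus the last term of \eqref{eq:algchain} is contained in the second, and the last three terms are equal. By Proposition~\ref{prop:strict} there is $A\in\mathcal F(S,T)\setminus(S\otimes T)$, and $\hat A\notin\mathcal A\otimes\mathcal B$ by the $\sigma$-weak case of Lemma~\ref{lem:corner}(b). So the first inclusion in \eqref{eq:algchain} is strict, and $\mathcal A\otimes\mathcal B$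 is neither WOT-closed nor reflexive.

For a single algebra let $\mathcal C=\mathcal A\oplus\mathcal B$ act on $\mathcal H\oplus\mathcal K$, where $\mathcal H=\mathcal K=H\oplus H$. An operator in $\operatorname{alg}\operatorname{Lat}\mathcal C$ leaves invariant all $L\oplus0$ and $0\oplus M$ with $L\in\operatorname{Lat}\mathcal A$, $M\in\operatorname{Lat}\mathcal B$, in particular both summands; so it is $a\oplus b$ with $a\in\operatorname{alg}\operatorname{Lat}\mathcal A=\mathcal A$ and $b\in\mathcal B$, and $\mathcal C$ is reflexive. Put $r=(I\oplus0)\otimes(0\oplus I)\in\mathcal C\otimes\mathcal C$, the projection onto a copy of $\mathcal H\otimes\mathcal K$. Since $r\big((a\oplus b)\otimes(a'\oplus b')\big)r=(a\oplus0)\otimes(0\oplus b')$, normality gives $r(\mathcal C\otimes\mathcal C)r=\mathcal A\otimes\mathcal B$, where operators on $\operatorname{ran}r$ are extended by $0$. Take $B\in\operatorname{alg}\operatorname{Lat}(\mathcal A\otimes\mathcal B)\setminus(\mathcal A\otimes\mathcal B)$ and let $B_0=rB_0r$ be its extension by $0$; then $B_0\notin\mathcal C\otimes\mathcal C$.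 If $L\in\operatorname{Lat}(\mathcal C\otimes\mathcal C)$, then $rL\subseteq L$, so $rL=L\cap\operatorname{ran}r$ is closed and invariant under $r(\mathcal C\otimes\mathcal C)r$. Hence $B_0L=B(rL)\subseteq rL\subseteq L$, and $B_0\in\operatorname{alg}\operatorname{Lat}(\mathcal C\otimes\mathcal C)$.
\end{proof}

\section{Good pairs and the approximation property}\label{sec:B}

To prove Theorem~\ref{thm:B} we need a converse of Proposition~\ref{prop:strict}. The free part $J$ should contribute nothing, and the band should reproduce the Banach space situation: an element of $\mathcal F(S_v,T)$ defines an operator $X\to T$, that is, a bilinear form on $X\times T_*$, and a normal functional defines a series $\sum_pv_p\otimes\psi_p$. We first split off $J$.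

For a Hilbert space $\mathcal K$ and $A\in B(H\otimes\mathcal K)$ put
\[
(\pi\otimes\mathrm{id})(A)=\sum_k(P_k\otimes I)A(P_k\otimes I)+\sum_k(P_k\otimes I)A(P_{k+1}\otimes I),
\]
and let $\pi$ be the map on $B(H)$ obtained for $\mathcal K=\mathbb C$. In each series the terms have orthogonal ranges and orthogonal supports, so the partial sums are bounded by $\|A\|$ and converge strongly. The map is normal: composing it with $\sum_j\omega_{\xi_j,\eta_j}$ gives $\sum_{j,k}\big(\omega_{P_k\xi_j,P_k\eta_j}+\omega_{P_{k+1}\xi_j,P_k\eta_j}\big)$, with $P_k$ standing for $P_k\otimes I$, and this converges in norm by the Cauchy--Schwarz inequality. It sends $a\otimes b$ to $\pi(a)\otimes b$. The identities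
\begin{equation}\label{eq:pislice}
(\mathrm{id}\otimes\psi)\circ(\pi\otimes\mathrm{id})=\pi\circ(\mathrm{id}\otimes\psi),\qquad(\varphi\otimes\mathrm{id})\circ(\pi\otimes\mathrm{id})=(\varphi\circ\pi)\otimes\mathrm{id}
\end{equation}
hold on elementary tensors, hence everywhere by normality. The map $\pi$ keeps the band and deletes the rest: $\ker\pi=J$ and $\pi(\Phi(s))=\Phi(s)$.

\begin{lemma}\label{lem:split}
Let $Z$ be finitary and $T\subseteq B(\mathcal K)$ a $\sigma$-weakly closed subspace. Then $\Phi(Z^\perp)$ is $\sigma$-weakly closed, $\mathcal F(J,T)=J\otimes T$, and $\mathcal F(S_Z,T)\subseteq\mathcal F(\Phi(Z^\perp),T)+J\otimes T$. The same holds with the factors interchanged.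
\end{lemma}

\begin{proof}
We have $\Phi(Z^\perp)=\{a\in S_Z:\pi(a)=a\}$, which is closed by Lemma~\ref{lem:SZ}. Let $A\in\mathcal F(J,T)$. The operators $A_N=(P_{\le N}\otimes I)A(P_{\le N}\otimes I)$ tend to $A$ $\sigma$-weakly, and $A_N$ is the finite sum of the $E_{(k,p),(l,q)}\otimes t$ over $k,l\le N$, where $t=(\omega_{e_{l,q},e_{k,p}}\otimes\mathrm{id})(A)\in T$. If $l\in\{k,k+1\}$, then $\psi(t)=\langle(\mathrm{id}\otimes\psi)(A)e_{l,q},e_{k,p}\rangle=0$ for all $\psi$, because the slice is in $J$; so $t=0$. The other matrix units lie in $J$, so $A_N\in J\otimes T$ and $A\in J\otimes T$.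

Let $A\in\mathcal F(S_Z,T)$ and $A_1=(\pi\otimes\mathrm{id})(A)$. If $a=(\mathrm{id}\otimes\psi)(A)\in S_Z$, then by \eqref{eq:pislice} the corresponding slices of $A_1$ and $A-A_1$ are $\pi(a)\in\Phi(Z^\perp)$ and $a-\pi(a)\in J$. Their slices by $\varphi\otimes\mathrm{id}$ are the slices of $A$ by $\varphi\circ\pi$ and $\varphi-\varphi\circ\pi$, which lie in $T$. So $A_1\in\mathcal F(\Phi(Z^\perp),T)$ and $A-A_1\in\mathcal F(J,T)=J\otimes T$.
\end{proof}

\begin{lemma}\label{lem:good}
Let $v$ be a rational net for $X$ and $T\subseteq B(\mathcal K)$ a $\sigma$-weakly closed subspace. If $(X,T_*)$ is good, then $\mathcal F(S_v,T)=S_v\otimes T$.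
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:split} it suffices to show that each $A\in\mathcal F(\Phi(Z_v^\perp),T)$ lies in $S_v\otimes T$.

\emph{The operator defined by $A$.} Put $t_p=(\omega_{e_{p,p},e_{p,p}}\otimes\mathrm{id})(A)\in T$, so $\|t_p\|\le\|A\|$. For normal $\psi$ the slice $(\mathrm{id}\otimes\psi)(A)$ is $\Phi(s)$ with $s\in Z_v^\perp$, and reading its entries at $e_{p,p}$ gives $s_p=\psi(t_p)$. Two facts follow. For $c\in Z_v$ we have $\psi(\sum_pc_pt_p)=0$ for all $\psi$, so $\sum_pc_pt_p=0$, and Lemma~\ref{lem:net}(b) gives a bounded $U\colon X\to T$ with $Uv_p=t_p$. Also,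
\[
A=\Big(\sum_pD(\delta_p)\otimes t_p\Big)\big((I+V)\otimes I\big)=\sum_p\Phi(\delta_p)\otimes t_p ,
\]
with bounded partial sums converging strongly, because the slice of the right side by $\mathrm{id}\otimes\omega_{\kappa,\lambda}$ is $\Phi\big((\langle t_p\kappa,\lambda\rangle)_p\big)$, the same as that of $A$.

\emph{The series defined by a functional.} Let $\omega=\sum_j\omega_{\xi_j,\eta_j}$ be normal and vanish on $S_v\otimes T$; we show $\omega(A)=0$. Put $\psi_p(b)=\omega(\Phi(\delta_p)\otimes b)$, $R_p=D(\delta_p)\otimes I$ and $\xi_j'=((I+V)\otimes I)\xi_j$. Then $\psi_p(b)=\sum_j\langle(I\otimes b)R_p\xi_j',R_p\eta_j\rangle$, so $\psi_p$ is normal and $\sum_p\|\psi_p\|\le\sum_j\|\xi'_j\|\|\eta_j\|<\infty$ by \eqref{eq:CS}. Let $y_p=\psi_p|_T\in T_*$; then $\sum_p\|v_p\|\|y_p\|<\infty$. For $x^*\in X^*$ and $t\in T=(T_*)^*$, put $s_p=x^*(v_p)$. Since $\Phi(s)\otimes t=\sum_ps_p\Phi(\delta_p)\otimes t$ $\sigma$-weakly, $\sum_px^*(v_p)y_p(t)=\omega(\Phi(s)\otimes t)=0$. This is the first half of \eqref{eq:bad}. As $(X,T_*)$ is good, the bounded bilinear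 form $\theta(x,y)=y(Ux)$ satisfies $\sum_p\theta(v_p,y_p)=0$, since otherwise a multiple of $\theta$ would give the second half. But $\sum_p\theta(v_p,y_p)=\sum_p\psi_p(t_p)=\omega(A)$. By the Hahn--Banach theorem, $A\in S_v\otimes T$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) If $(X,Y)$ is bad, the first three properties fail by Theorem~\ref{thm:A}. Let $(X,Y)$ be good, and put $T_1=\Phi(Z_w^\perp)$. We claim that $(T_1)_*$ is isomorphic to $Y$. For $\psi\in B(H)_*$ put $j(\psi)=\sum_q\psi(\Phi(\delta_q))w_q\in Y$; the coefficients are summable by the remark after \eqref{eq:CS}. For $y^*\in Y^*$ and $t_q=y^*(w_q)$, normality gives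
\[
y^*(j(\psi))=\sum_qt_q\psi(\Phi(\delta_q))=\psi(\Phi(t)).
\]
By Lemma~\ref{lem:net}(b) the operators $\Phi(t)$ exhaust $T_1$, so $j(\psi)=0$ if and only if $\psi|_{T_1}=0$, and $\|j(\psi)\|\le2\|\psi\|$. Thus $j$ induces a bounded injection $(T_1)_*\to Y$. It is onto: for $d\in\ell^1$ the functional $\psi=\sum_qd_q\omega_{e_{q,q},e_{q,q}}$ has $\psi(\Phi(\delta_q))=d_q$, so $j(\psi)=Q_wd$. The open mapping theorem proves the claim. Goodness is preserved by isomorphisms, so $(X,(T_1)_*)$ is good and $\mathcal F(S_v,T_1)=S_v\otimes T_1$ by Lemma~\ref{lem:good}. By Lemma~\ref{lem:split} with the factors interchanged,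
\[
\mathcal F(S_v,S_w)\subseteq S_v\otimes T_1+S_v\otimes J\subseteq S_v\otimes S_w .
\]
Lemma~\ref{lem:corner}(b),(c) and Lemma~\ref{lem:fubini}(a) now give $\mathcal A_v\otimes\mathcal A_w=\mathcal F(\mathcal A_v,\mathcal A_w)=\operatorname{alg}(\operatorname{Lat}\mathcal A_v\otimes\operatorname{Lat}\mathcal A_w)$, which is reflexive and WOT-closed.

(2) (i)$\Rightarrow$(ii): a reflexive $\mathcal B$ is $\sigma$-weakly closed, and $(X,\mathcal B_*)$ is good by Lemma~\ref{lem:AP}(b). So $\mathcal F(S_v,\mathcal B)=S_v\otimes\mathcal B$ by Lemma~\ref{lem:good}, and Lemmas~\ref{lem:corner}(d) and \ref{lem:fubini}(a) give (ii). (ii)$\Rightarrow$(iii) holds since $\operatorname{alg}\mathcal L$ is reflexive, and (iii)$\Rightarrow$(iv) since $\mathcal A_w$ is. (iv)$\Rightarrow$(i): if $X$ fails AP, Lemma~\ref{lem:AP}(a) gives a separable $Y$ with $(X,Y)$ bad, and $\mathcal A_v\otimes\mathcal A_w$ is not reflexive by (1).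
\end{proof}

\section{Weak operator closures}\label{sec:C}

For Theorem~\ref{thm:C} we need reflexive subspaces $R,T$ such that some finite-rank functional separates $R\otimes T$ from $\mathcal F(R,T)$ but no rank-one functional does. By Proposition~\ref{prop:finite}, the two factors cannot both contain $J$; we keep $T=S_w$ and change the first factor. In the diagonal model a sequence $s\in Z^\perp$ sits on one diagonal and a rank-one functional reads it. We hide it as the difference $b-a$ of two diagonals, where it is read by a functional of rank two. The conditions $\langle a,z\rangle=\langle b,z\rangle$ that express $b-a\in Z^\perp$ have rank two as well; as in Example~\ref{ex:two}, each is routed through an entry in the block $(1,2)$, and the block $(2,1)$ stays free.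

\subsection*{The data}
Let $X$ be a separable Banach space failing AP, $v$ a rational net for $X$ and $Z=Z_v$; here only parts (a) and (b) of Lemma~\ref{lem:net} are used for $v$. By Lemma~\ref{lem:AP}(a) there is a separable $Y$ with $x_k,y_k,\theta$ as in Definition~\ref{def:bad}. Write $x_k=Q_vc^k$ with $\|c^k\|_1\le2\|x_k\|$ and put $\tilde y_n=\sum_kc^k_ny_k\in Y$ and $\lambda_n=\|\tilde y_n\|$. Then $\sum_n\lambda_n\le2\sum_k\|x_k\|\|y_k\|<\infty$, and rearranging \eqref{eq:bad} gives
\begin{equation}\label{eq:lift}
\sum_nx^*(v_n)\,y^*(\tilde y_n)=0\quad(x^*\in X^*,\ y^*\in Y^*),\qquad\sum_n\theta(v_n,\tilde y_n)=1 .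
\end{equation}
Choose a countable dense $\mathbb Q(i)$-subspace of $Y$ containing $\tilde y_n/\lambda_n$ whenever $\lambda_n\neq0$, and let $w$ be a corresponding rational net. Then $\tilde y_n=\lambda_nw_{q(n)}$ for suitable indices $q(n)$. This choice lets the series \eqref{eq:lift} be carried by single vectors below. Let $T=S_w\subseteq B(H)$.

Let $z^1,z^2,\dots$ be elements of the unit ball of $Z$ with $[z^n:n\geq1]=Z$. On $\ell^2\oplus\ell^2$, with bases $(f^1_n)$ and $(f^2_n)$ of the summands, let
\[
R=\left\{\begin{pmatrix}\operatorname{diag}(a)&\operatorname{diag}(c)\\ d&\operatorname{diag}(b)\end{pmatrix}:a,b\in\ell^\infty,\ c_n=\langle a,z^n\rangle=\langle b,z^n\rangle\ \text{ for all }n,\ d\in B(\ell^2)\right\}.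
\]
Here $|c_n|\le\|a\|_\infty$, and the condition forces $b-a\in Z^\perp$.

\begin{lemma}\label{lem:R}
$R$ is reflexive.
\end{lemma}

\begin{proof}
We cut out $R$ by rank-one equations. First, the off-diagonal entries of the blocks $(1,1)$, $(1,2)$, $(2,2)$ vanish; an operator $A$ satisfying these equations has blocks $\operatorname{diag}(a)$, $\operatorname{diag}(c)$, $\operatorname{diag}(b)$ there. Fix $n$, let $\rho_m=|z^n_m|^{1/2}+\delta_{mn}\geq0$, and let $\zeta_m=z^n_m/\rho_m$, read as $0$ if $z^n_m=0$. Then $\rho_n>0$, $\rho_m\zeta_m=z^n_m$ and $|\zeta_m|\le|z^n_m|^{1/2}$, so $\rho,\zeta\in\ell^2$. With $\delta_n$ viewed in $\ell^2$,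
\begin{align*}
\big\langle A(\zeta,-\delta_n/\rho_n),(\rho,0)\big\rangle&=\sum_ma_m\zeta_m\rho_m-c_n=\langle a,z^n\rangle-c_n,\\
\big\langle A(0,\rho),(-\delta_n/\rho_n,\bar\zeta)\big\rangle&=-c_n+\sum_mb_m\rho_m\zeta_m=\langle b,z^n\rangle-c_n .
\end{align*}
The block $d$ does not enter, since the second component of the right-hand vector vanishes in the first line and the first component of the left-hand vector in the second. Setting these expressions to zero for all $n$ completes the description of $R$.
\end{proof}

\begin{lemma}\label{lem:ranktwo}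
$\mathcal F(R,T)$ is not contained in the WOT-closure of $R\otimes T$.
\end{lemma}

\begin{proof}
Write $\epsilon_n=e_{q(n),q(n)}\in H$. For $i=1,2$ let $\xi^{i}=\sum_n\lambda_n^{1/2}f^{i}_n\otimes\epsilon_n$, of norm $(\sum_n\lambda_n)^{1/2}$, and let $\Psi=\omega_{\xi^2,\xi^2}-\omega_{\xi^1,\xi^1}$. If $A\in\mathcal F(R,T)$ and $m\ne n$, then $\langle A(f^i_n\otimes\epsilon_n),f^i_m\otimes\epsilon_m\rangle$ is an off-diagonal entry of the block $(i,i)$ of a slice in $R$, so it vanishes. Truncating the vectors $\xi^i$ and passing to the limit,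
\[
\Psi(A)=\sum_n\lambda_n\Big(\langle A(f^2_n\otimes\epsilon_n),f^2_n\otimes\epsilon_n\rangle-\langle A(f^1_n\otimes\epsilon_n),f^1_n\otimes\epsilon_n\rangle\Big).
\]
Let $r\in R$ have diagonals $a,b$, with $b_n-a_n=x^*(v_n)$, and let $t\in\Phi\big((y^*(w_q))_q\big)+J$. Then $\langle t\epsilon_n,\epsilon_n\rangle=y^*(w_{q(n)})$ and $\Psi(r\otimes t)=\sum_nx^*(v_n)y^*(\tilde y_n)=0$ by \eqref{eq:lift}. So $\Psi$ vanishes on $R\otimes T$ and on its WOT-closure.

Let $\theta_n=(\theta(v_n,w_q))_q\in Z_w^\perp$, so $\Phi(\theta_n)\in T$ and $\|\Phi(\theta_n)\|\le2\|\theta\|$. Define the bounded operator $A_\theta$ by $f^2_n\otimes\kappa\mapsto f_n^2\otimes\Phi(\theta_n)\kappa$ and $f^1_n\otimes\kappa\mapsto0$. Its slice by $\mathrm{id}\otimes\psi$ has $a=c=0$, $d=0$ and $b_n=\psi(\Phi(\theta_n))$. For $z\in Z$ we have $\sum_nz_n\theta_n=(\theta(Q_vz,w_q))_q=0$, so $\sum_nz_n\Phi(\theta_n)=0$ and $\langle b,z\rangle=0$; the slice is in $R$. If $m_n$ is the projection onto $\mathbb Cf^2_n$, the slice by $\varphi\otimes\mathrm{id}$ is $\sum_n\varphi(m_n)\Phi(\theta_n)$,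 which converges absolutely in $T$. So $A_\theta\in\mathcal F(R,T)$, while $\Psi(A_\theta)=\sum_n\lambda_n\theta(v_n,w_{q(n)})=1$ by \eqref{eq:lift}.
\end{proof}

A rank-one functional cannot imitate $\Psi$. The free block $(2,1)$ of $R$, tensored with $J\subseteq T$, forces a dichotomy for an annihilating pair $(\xi,\eta)$: either $\xi$ has no component over the first copy of $\ell^2$, or the component of $\eta$ over the second copy lies in $\ell^2\otimes PH$ for a finite-rank projection $P$.

\begin{lemma}\label{lem:rankoneRT}
$\mathcal F(R,T)\subseteq\operatorname{Ref}(R\otimes T)$.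
\end{lemma}

\begin{proof}
Let $A\in\mathcal F(R,T)$ and let $\omega_{\xi,\eta}$ vanish on $R\otimes T$. By Lemma~\ref{lem:rankone}(a) we must show $\langle A\xi,\eta\rangle=0$. Write $\xi=\sum_{i,n}f^i_n\otimes\xi_{in}$ and $\eta=\sum_{i,n}f^i_n\otimes\eta_{in}$ with $\xi_{in},\eta_{in}\in H$; then $\sum_n\|\xi_{in}\|\|\eta_{jn}\|<\infty$ for all $i,j$.

\emph{The entries of $A$.} The entries $(\omega_{f^j_n,f^i_m}\otimes\mathrm{id})(A)$ lie in $T$ and have norm at most $\|A\|$; applying $\psi$ to them gives the entries of $(\mathrm{id}\otimes\psi)(A)\in R$. As normal functionals separate points, the blocks $(1,1)$, $(1,2)$, $(2,2)$ of $A$ are diagonal with entries $\alpha_n,\gamma_n,\beta_n\in T$ such that $\gamma_n=\sum_mz^n_m\alpha_m=\sum_mz^n_m\beta_m$. The block $(2,1)$ has entries $\tau_{mn}\in T$. Put $\sigma_m=\beta_m-\alpha_m\in T$. Since $(\sigma_m)$ is bounded and the $z^n$ span a dense subspace of $Z$,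
\begin{equation}\label{eq:sigma}
\sum_mz_m\sigma_m=0\qquad(z\in Z).
\end{equation}

\emph{The hypothesis.} Testing $\omega_{\xi,\eta}$ on $r\otimes t$ for three kinds of $r\in R$ gives, for all $t\in T$:
\begin{enumerate}
\item[(1)] $\langle t\xi_{1n},\eta_{2m}\rangle=0$ for all $m,n$ ($d$ a matrix unit, $a=b=0$);
\item[(2)] $\nu_m(t)=0$ for all $m$, where $\nu_m=\omega_{\xi_{1m},\eta_{1m}}+\sum_nz^n_m\,\omega_{\xi_{2n},\eta_{1n}}+\omega_{\xi_{2m},\eta_{2m}}$ ($a=b=\delta_m$, $c_n=z^n_m$, $d=0$);
\item[(3)] $\sum_ns_n\langle t\xi_{2n},\eta_{2n}\rangle=0$ for all $s\in Z^\perp$ ($a=c=0$, $b=s$, $d=0$).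
\end{enumerate}

\emph{Reduction.} The block $(2,1)$ contributes $\lim_N\sum_{m,n\le N}\langle\tau_{mn}\xi_{1n},\eta_{2m}\rangle=0$ to $\langle A\xi,\eta\rangle$, by (1). In the other three blocks substitute $\gamma_n=\sum_mz^n_m\alpha_m$ and $\beta_m=\alpha_m+\sigma_m$. The double series $\sum_{n,m}z^n_m\langle\alpha_m\xi_{2n},\eta_{1n}\rangle$ converges absolutely, because $\|z^n\|_1\le1$, and regrouping by $m$ gives
\[
\langle A\xi,\eta\rangle=\sum_m\nu_m(\alpha_m)+\Lambda=\Lambda,\qquad\Lambda=\sum_n\langle\sigma_n\xi_{2n},\eta_{2n}\rangle ,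
\]
by (2). It remains to show $\Lambda=0$. Condition (3) and \eqref{eq:sigma} say that $\Lambda$ is a pairing of the kind that badness can make nonzero, so the dichotomy is needed.

\emph{Case 1: $\xi_{1n}=0$ for all $n$.} Then the first term of $\nu_m$ vanishes, and (2) with $t=\sigma_m$ gives $\langle\sigma_m\xi_{2m},\eta_{2m}\rangle=-\sum_nz^n_m\langle\sigma_m\xi_{2n},\eta_{1n}\rangle$. Summing over $m$ and interchanging the absolutely convergent sums,
\[
\Lambda=-\sum_n\Big\langle\Big(\sum_mz^n_m\sigma_m\Big)\xi_{2n},\eta_{1n}\Big\rangle=0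
\]
by \eqref{eq:sigma}.

\emph{Case 2: $\langle\xi_{1n},e_{N,q}\rangle\ne0$ for some $n,N,q$.} For $k>N$ the matrix unit $E_{(k,p),(N,q)}$ lies in $J\subseteq T$, and (1) gives $\langle\xi_{1n},e_{N,q}\rangle\langle e_{k,p},\eta_{2m}\rangle=0$. So $\eta_{2m}=P\eta_{2m}$ for all $m$, where $P=P_{\le N}$. Fix $L\ge N+1$ and put $Q=P_{\le L}$. For $t\in T$, the operator $Pt(I-Q)$ has nonzero blocks only at positions $(k,l)$ with $k\le N$ and $l\ge N+2$, so it lies in $J\subseteq T$. Subtracting (3) for $Pt(I-Q)$ from (3) for $t$, and using $\eta_{2n}=P\eta_{2n}$,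
\begin{equation}\label{eq:PQ}
\sum_ns_n\langle PtQ\,\xi_{2n},\eta_{2n}\rangle=0\qquad(s\in Z^\perp,\ t\in T).
\end{equation}
The space $PTQ$ is finite dimensional. Let $Pt_1Q,\dots,Pt_dQ$ be a basis with coordinate functionals $\chi_1,\dots,\chi_d$, and put $s^i_n=\chi_i(P\sigma_nQ)$. Each $s^i$ is bounded, and $\langle s^i,z\rangle=\chi_i\big(P(\sum_nz_n\sigma_n)Q\big)=0$ for $z\in Z$ by \eqref{eq:sigma}, so $s^i\in Z^\perp$. By \eqref{eq:PQ},
\[
\sum_n\langle P\sigma_nQ\,\xi_{2n},\eta_{2n}\rangle=\sum_{i\le d}\sum_ns^i_n\langle Pt_iQ\,\xi_{2n},\eta_{2n}\rangle=0 .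
\]
As $L\to\infty$ the $n$-th term on the left tends to $\langle\sigma_n\xi_{2n},\eta_{2n}\rangle$ and is dominated by $2\|A\|\|\xi_{2n}\|\|\eta_{2n}\|$. Hence $\Lambda=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\mathcal A=\mathcal A_R$ and $\mathcal B=\mathcal A_T$. They are unital reflexive algebras on separable Hilbert spaces by Lemmas~\ref{lem:R}, \ref{lem:SZ} and \ref{lem:corner}(a). Let $W$ be the WOT-closure of $R\otimes T$. By Lemmas~\ref{lem:ranktwo} and \ref{lem:rankoneRT} there is $A\in\mathcal F(R,T)\subseteq\operatorname{Ref}(R\otimes T)\subseteq\operatorname{Ref}W$ with $A\notin W$. The WOT-closure of a $\sigma$-weakly closed span is the WOT-closure of the span, so the WOT case of Lemma~\ref{lem:corner}(b) shows that the WOT-closure of $\mathcal A\otimes\mathcal B$ is not reflexive.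
\end{proof}

For these algebras $\mathcal A\otimes\mathcal B$ is not reflexive either: a reflexive algebra equals its WOT-closure.

\begin{thebibliography}{9}

\bibitem{davie}
Davie, Bull. London Math. Soc. \textbf{5} (1973).

\bibitem{enflo}
Enflo, Acta Math. \textbf{130} (1973).

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{slice}
\emph{The Slice Map Problem and Approximation Properties},\\
\texttt{http://users.uoa.gr/\~{}akatavol/newtexfil/kraus/krausslice.pdf}

\end{thebibliography}
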